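# Restricted Interpolation without the Projective Beth Property in Minimal Logic

## A logic with IPR and without PBP

In this talk a *frame* is a finite poset with a greatest element $\infty$, together with an upset $Q\ni\infty$. Points outside $Q$ are called *normal*. In a model on a frame every variable is given a nonempty upset, $\bot$ is true exactly on $Q$, and $\wedge,\vee,\to$ are read as in intuitionistic Kripke models.

**Theorem 1.** For $1\le t\le\infty$ let $\mathcal K_t$ be the class of the following frames, up to isomorphism. Here $H$ is an antichain with $n$ elements, $R$ is an antichain with $k$ elements, $1\le k\le t$ with $k$ finite, $a$ runs over $H$ and $r$ over $R$, and only the order relations that follow from the listed ones hold.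

| frame | order | $Q$ |
|---|---|---|
| $O$ | the single point $\infty$ | everything |
| $C$ | $c<\infty$ | everything |
| $V_n$ $(n\ge1)$ | $v<a<\infty$ | everything |
| $N_n$ $(n\ge0)$ | $w<a<\infty$, $\;w<\infty$ | $H\cup\{\infty\}$ |
| $Y_{n,k}$ $(n\ge1)$ | $w<r<a<\infty$, $\;w<v<a<\infty$ | $\{v\}\cup H\cup\{\infty\}$ |
| $E_k$ | $w<r<c<\infty$ | $\{c,\infty\}$ |
| $F_k$ | $w<r<\infty$ | $\{\infty\}$ |
| $G_k$ | $w<r<\infty$, $\;w<b<\infty$ | $\{b,\infty\}$ |

Let $L_t$ be the set of formulas true at all points of all models on frames of $\mathcal K_t$. If $t\in\{1,2,\infty\}$, then $L_t$ has the restricted interpolation property (IPR) and does not have the projective Beth property (PBP). Hence IPR and PBP are not equivalent on the class of all J-logics.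

The logics $L_t$ are also locally tabular (finitely many formulas in any finite list of variables, up to equivalence) and decidable; see Lemma 3. A reader who wants a single counterexample should read everything with $t=1$. Then all sets $R$ are singletons and every frame has at most two normal points.

We now unpack the words in the theorem.

**Minimal logic.** $\mathrm J$ is Johansson's minimal logic: the language is $\wedge,\vee,\to,\bot$ with $\neg\varphi:=\varphi\to\bot$, the axioms are those of the positive intuitionistic calculus, the rule is modus ponens, and there is no special axiom for $\bot$. So $\bot$ behaves like one more propositional letter, except that nothing may be substituted for it. A *J-logic* is a set of formulas that contains $\mathrm J$ and is closed under modus ponens and substitution. For instance, adding $\bot\to\varphi$ to $\mathrm J$ gives intuitionistic logic. The formula $\bot\to p$ itself is not in $\mathrm J$: on the frame $C$ with $p$ true only at $\infty$, the point $c$ satisfies $\bot$ and not $p$.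

For a J-logic $L$ we write $\Gamma\vdash_L\varphi$ if $\varphi$ is derivable from $\Gamma$ and the theorems of $L$ by modus ponens only. By the deduction theorem, for finite $\Gamma$ this means $(\bigwedge\Gamma\to\varphi)\in L$. Since $L$ is closed under substitution, so is $\vdash_L$. We write $\top:=\bot\to\bot$.

Below $\mathbf p,\mathbf q,\mathbf r$ are pairwise disjoint finite lists of variables, and $\alpha(\mathbf p,\mathbf q)$ means that all variables of $\alpha$ are among $\mathbf p,\mathbf q$.

**Definition (IPR).** $L$ has the *restricted interpolation property* if whenever $\alpha(\mathbf p,\mathbf q),\beta(\mathbf p,\mathbf r)\vdash_L\gamma(\mathbf p)$, there is a formula $\kappa(\mathbf p)$ with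
$$\alpha(\mathbf p,\mathbf q)\vdash_L\kappa(\mathbf p)\qquad\text{and}\qquad \kappa(\mathbf p),\beta(\mathbf p,\mathbf r)\vdash_L\gamma(\mathbf p).$$

Example: $\alpha=q\wedge(q\to p_1)$, $\beta=r\wedge(r\wedge p_1\to p_2)$, $\gamma=p_2$. Here $\kappa=p_1$ works. The word "restricted" refers to $\gamma$, which may use only the common variables $\mathbf p$.

**Definition (PBP).** $L$ has the *projective Beth property* if, for a variable $x$ not in $\mathbf p,\mathbf q$, a fresh variable $x'$ and a list $\mathbf q'$ of fresh variables of the same length as $\mathbf q$, whenever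
$$\alpha(\mathbf p,\mathbf q,x),\ \alpha(\mathbf p,\mathbf q',x')\vdash_L x\leftrightarrow x',$$
there is a formula $\eta(\mathbf p)$ with $\alpha(\mathbf p,\mathbf q,x)\vdash_L x\leftrightarrow\eta(\mathbf p)$.

In words: if $\alpha$ determines $x$ from $\mathbf p$ (implicitly, with auxiliary parameters $\mathbf q$), then some formula in $\mathbf p$ alone defines $x$. Example: $\alpha=(q_1\wedge q_2\leftrightarrow p)\wedge(x\leftrightarrow q_1\wedge q_2)$. The parameters $q_1,q_2$ are not determined by $p$, but $x$ is, and $\eta=p$.

A J-logic is *well-composed* if it contains $(\bot\to\varphi)\vee(\varphi\to\bot)$. The source gives as known that PBP implies IPR for every J-logic, and that the converse holds for every well-composed J-logic. The question is whether the converse holds for all J-logics, and Theorem 1 says that it does not.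

## PBP implies IPR; the converse for empty parameters and in classical logic

**The implication that holds.** This was quoted as known. It has a short proof, and we use the result later.

**Proposition 1.** For every J-logic, PBP implies IPR.

*Proof.* Let $\alpha(\mathbf p,\mathbf q),\beta(\mathbf p,\mathbf r)\vdash_L\gamma(\mathbf p)$. For a new variable $x$ put
$$\Phi(\mathbf p,\mathbf q,\mathbf r,x)=(x\wedge\alpha)\ \vee\ \bigl((x\leftrightarrow\gamma)\wedge\beta\bigr).$$
Let $\Phi'=\Phi(\mathbf p,\mathbf q',\mathbf r',x')$, with $\alpha',\beta'$ the primed formulas. We check $\Phi,\Phi'\vdash_Lx\leftrightarrow x'$ by cases. From $x\wedge\alpha$ and $x'\wedge\alpha'$ we get $x$ and $x'$. From $x\wedge\alpha$ and $(x'\leftrightarrow\gamma)\wedge\beta'$ we have $\alpha,\beta'\vdash_L\gamma$, hence $x'$, and $x$ is given. The mirror case is the same. From $x\leftrightarrow\gamma$ and $x'\leftrightarrow\gamma$ we get $x\leftrightarrow x'$.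

By PBP there is $\eta(\mathbf p)$ with $\Phi\vdash_Lx\leftrightarrow\eta$. Substitute $\top$ for $x$: since $\alpha$ implies $\Phi(\mathbf p,\mathbf q,\mathbf r,\top)$, we get $\alpha\vdash_L\eta$. Substitute $\gamma$ for $x$: since $\beta$ implies $\Phi(\mathbf p,\mathbf q,\mathbf r,\gamma)$, we get $\beta\vdash_L\gamma\leftrightarrow\eta$, so $\eta,\beta\vdash_L\gamma$. Thus $\eta$ is the required interpolant. ∎

**The simplest case: no parameters.** Suppose $\mathbf q$ is empty and $\alpha(\mathbf p,x),\alpha(\mathbf p,x')\vdash_Lx\leftrightarrow x'$. Then $\eta:=\alpha(\mathbf p,\top)$ works in every J-logic. Indeed, from $\alpha(\mathbf p,x)$ and $x$ we have $x\leftrightarrow\top$, so $\alpha(\mathbf p,\top)$ by replacement. Conversely, substituting $\top$ for $x'$ in the hypothesis gives $\alpha(\mathbf p,x),\alpha(\mathbf p,\top)\vdash_Lx\leftrightarrow\top$, so $x$. With parameters, the formula $\alpha(\mathbf p,\mathbf q,\top)$ still contains $\mathbf q$. So a counterexample must use the parameters.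

**Trying to derive PBP from IPR.** Let $\alpha(\mathbf p,\mathbf q,x),\alpha(\mathbf p,\mathbf q',x')\vdash_Lx\leftrightarrow x'$. Then
$$\alpha(\mathbf p,\mathbf q,x)\wedge x,\quad \alpha(\mathbf p,\mathbf q',x')\ \vdash_L\ x'.$$
IPR wants the conclusion to be in the common variables, so we must count $x'$ as common. We obtain $\kappa(\mathbf p,x')$ with
$$\alpha(\mathbf p,\mathbf q,x)\wedge x\vdash_L\kappa(\mathbf p,x'),\qquad \kappa(\mathbf p,x'),\ \alpha(\mathbf p,\mathbf q',x')\vdash_Lx'.\tag{1}$$
The interpolant contains $x'$, and $x'$ must be removed. In classical logic this is easy. Put $\eta=\kappa(\mathbf p,\bot)$. The first half of (1) gives $\alpha\wedge x\vdash\kappa(\mathbf p,\bot)$ by substitution. In the other direction, assume $\kappa(\mathbf p,\bot)$ and $\alpha(\mathbf p,\mathbf q',x')$. Either $x'$ holds, or $\neg x'$ holds; in the latter case $x'\leftrightarrow\bot$, so $\kappa(\mathbf p,x')$ and again $x'$. The step that does not survive is the case distinction "$x'$ or $\neg x'$". In a Kripke model there are points where $x'$ is false now and true later, and there we have no way to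 pass from formulas in $\mathbf p$ alone to $\kappa(\mathbf p,x')$. The counterexample will be a root of exactly this kind.

## Frames, p-morphisms and theories

**Basic semantics.** Write ${\uparrow}u=\{s:s\ge u\}$. By induction on formulas, the truth set of every formula is an upset containing $\infty$: for variables and $\bot$ this is the definition, and the steps for the connectives are routine (at $\infty$ an implication holds because its conclusion does).

For a class $\mathcal K$ of frames let $L(\mathcal K)$ be the set of formulas true at all points of all models on frames of $\mathcal K$. It contains $\mathrm J$, since the axioms of the positive calculus are true in Kripke models. It is closed under modus ponens. It is closed under substitution because truth sets are nonempty upsets, hence legitimate values for variables. So $L(\mathcal K)$ is a J-logic.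

The truth of a formula at $u$ depends only on ${\uparrow}u$. A *rooted upset* of a frame is a set ${\uparrow}u$ with the induced order and with $Q\cap{\uparrow}u$. A frame is *rooted* if it has a least element, its root.

**Definition.** A *p-morphism* $f:W\to W'$ is a map with

1. (i) $u\le s\Rightarrow f(u)\le f(s)$;
2. (ii) $f(u)\le s'\Rightarrow f(s)=s'$ for some $s\ge u$;
3. (iii) $u\in Q\iff f(u)\in Q'$.

By (i) and (ii), $f({\uparrow}u)={\uparrow}f(u)$. Taking $u=\infty$ we see that $f(\infty)$ is maximal, so $f(\infty)=\infty$. The preimage of a nonempty upset is an upset containing $\infty$, so valuations can be pulled back. If a valuation on $W$ is the $f$-preimage of one on $W'$, then $u\models\varphi\iff f(u)\models\varphi$ for all $\varphi$, by induction. For $\bot$ this is (iii). For $\varphi\to\psi$: a point $s\ge u$ with $s\models\varphi$, $s\not\models\psi$ gives such a point $f(s)\ge f(u)$; and a point $s'\ge f(u)$ with $s'\models\varphi$, $s'\not\models\psi$ is $f(s)$ for some $s\ge u$ by (ii). Compositions of p-morphisms, and inclusions of upsets, are p-morphisms.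

Example: $Y_{2,1}\to N_1$ with $w,r\mapsto w$; $v,a_1,a_2\mapsto a$; $\infty\mapsto\infty$. The upsets of $w,r,v,a_i$ are mapped onto $\{w,a,\infty\},\{w,a,\infty\},\{a,\infty\},\{a,\infty\}$, as required, and $Q=\{v,a_1,a_2,\infty\}$ is the preimage of $\{a,\infty\}$. This map will be important.

**Definition.** A nonempty class $\mathcal K$ of finite rooted frames is *admissible* if it is closed under isomorphism, rooted upsets and p-morphic images (images under onto p-morphisms), and for each finite list $\mathbf p$ there are only finitely many $\mathbf p$-formulas up to $L(\mathcal K)$-equivalence.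

If $\mathcal K$ is admissible and $(\varphi\to\psi)\notin L(\mathcal K)$, then at some point of some model on a frame of $\mathcal K$ we have $\varphi$ true and $\psi$ false. Passing to its upset, we may take this point to be the root. An admissible class contains the one-point frame, as ${\uparrow}\infty$ of any of its members.

**Theories.** Fix an admissible $\mathcal K$, $L=L(\mathcal K)$, and a finite list $\mathbf p$. A *$\mathcal K$-model* is a model on a frame of $\mathcal K$, possibly with more variables than $\mathbf p$. Put
$$\mathrm{Th}_{\mathbf p}(m)=\{\varphi(\mathbf p):m\models\varphi\}.$$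
Choose one representative of each $L$-equivalence class of $\mathbf p$-formulas. For $\Theta=\mathrm{Th}_{\mathbf p}(m)$ let $\varphi_\Theta$ be the conjunction of the representatives in $\Theta$. If $\Theta$ is not the set of all $\mathbf p$-formulas, let $\psi_\Theta$ be the disjunction of the representatives not in $\Theta$. Equivalent formulas hold at the same points of $\mathcal K$-models. So a point satisfies $\varphi_\Theta$ iff its theory contains $\Theta$, and it satisfies $\psi_\Theta$ iff its theory contains something outside $\Theta$. A point has theory exactly $\Theta$ iff it satisfies $\varphi_\Theta$ and not $\psi_\Theta$.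

**Lemma 1.** Let $m,n$ be points of $\mathcal K$-models $M,N$ with $\mathrm{Th}_{\mathbf p}(n)\subseteq\Theta=\mathrm{Th}_{\mathbf p}(m)$. Then $\mathrm{Th}_{\mathbf p}(n')=\Theta$ for some $n'\ge n$.

*Proof.* If $\Theta$ is everything, take $n'=\infty$. Otherwise suppose there is no such $n'$. Every $n'\ge n$ with $n'\models\varphi_\Theta$ has a theory properly containing $\Theta$, so $n'\models\psi_\Theta$. Thus $n\models\varphi_\Theta\to\psi_\Theta$. This formula therefore lies in $\mathrm{Th}_{\mathbf p}(n)\subseteq\Theta$, so $m\models\varphi_\Theta\to\psi_\Theta$. Since $m\models\varphi_\Theta$, we get $m\models\psi_\Theta$, which contradicts $\mathrm{Th}_{\mathbf p}(m)=\Theta$. ∎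

**Theory frames.** Let $N$ be a rooted $\mathcal K$-model with root $n$, and put $X_N=\{\mathrm{Th}_{\mathbf p}(s):s\in N\}$, ordered by inclusion, with $Q=\{\Theta:\bot\in\Theta\}$. Its greatest element is the theory of $\infty$. We use three facts.

* $X_N$ is the set of all $\mathbf p$-theories that are realized in $\mathcal K$-models and contain $\mathrm{Th}_{\mathbf p}(n)$. One inclusion holds because truth sets are upsets, the other is Lemma 1.
* The map $s\mapsto\mathrm{Th}_{\mathbf p}(s)$ is a p-morphism of $N$ onto $X_N$: (i) holds because truth sets are upsets, (ii) is Lemma 1, and (iii) is the definition of $Q$. So $X_N\in\mathcal K$ up to isomorphism.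
* Two rooted $\mathcal K$-models whose roots have the same $\mathbf p$-theory have the same $X_N$, by the first fact.

Example: on $Y_{2,1}$ let the single variable $p$ be true only at $\infty$. By the p-morphism onto $N_1$ above, $w$ and $r$ have the same $p$-theory, and so do $v,a_1,a_2$. The three theories are distinguished by $\bot$ and $p$, so the theory frame is $N_1$.

## Amalgamation gives interpolation

**Definition (RAP).** $\mathcal K$ has RAP if whenever $f_i:Z_i\to X$ $(i=1,2)$ are onto p-morphisms with $Z_1,Z_2,X\in\mathcal K$, there are $W\in\mathcal K$ and p-morphisms $g_i:W\to Z_i$ with $f_1g_1=f_2g_2$, and this map is onto $X$.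

The maps $g_i$ themselves are not required to be onto.

**Lemma 2.** If $\mathcal K$ is admissible and has RAP, then $L=L(\mathcal K)$ has IPR.

*Proof.* Let $\alpha(\mathbf p,\mathbf q),\beta(\mathbf p,\mathbf r)\vdash_L\gamma(\mathbf p)$.

**Step 1: choose the strongest candidate.** Let $\kappa$ be the conjunction of the representatives $\chi(\mathbf p)$ with $\alpha\vdash_L\chi$; there is at least one, that of $\top$. Then $\alpha\vdash_L\kappa$. Suppose for a contradiction that $\kappa,\beta\not\vdash_L\gamma$.

**Step 2: get two models with the same root theory.** There is a $\mathcal K$-model $M_2$ with root $w_2\models\kappa,\beta$ and $w_2\not\models\gamma$. Let $\Theta=\mathrm{Th}_{\mathbf p}(w_2)$. As $\gamma\notin\Theta$, the formula $\psi_\Theta$ is defined. If $\alpha\vdash_L\varphi_\Theta\to\psi_\Theta$, then $\kappa\vdash_L\varphi_\Theta\to\psi_\Theta$ by the choice of $\kappa$, so $w_2\models\psi_\Theta$, a contradiction. Hence $\alpha,\varphi_\Theta\not\vdash_L\psi_\Theta$, and there is a $\mathcal K$-model $M_1$ with root $w_1$ satisfying $\alpha$ and $\varphi_\Theta$ but not $\psi_\Theta$.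 So $\mathrm{Th}_{\mathbf p}(w_1)=\Theta$. Therefore $M_1,M_2$ have the same theory frame $X$, with theory maps $f_1,f_2$ onto $X$.

**Step 3: amalgamate.** Take $W,g_1,g_2$ from RAP. On $W$ value $\mathbf q$ by $g_1$-preimages, $\mathbf r$ by $g_2$-preimages and $\mathbf p$ by either. The two choices for $\mathbf p$ agree: a variable $p_i$ is true at $g_1(s)$ iff $p_i\in f_1g_1(s)=f_2g_2(s)$ iff it is true at $g_2(s)$. Choose $\rho\in W$ with $f_1g_1(\rho)=\Theta$. As $g_1(\rho)\ge w_1$ and $g_2(\rho)\ge w_2$, we get $g_1(\rho)\models\alpha$ and $g_2(\rho)\models\beta$, so $\rho\models\alpha,\beta$. As $\gamma\notin\Theta=\mathrm{Th}_{\mathbf p}(g_1(\rho))$, we have $\rho\not\models\gamma$. This contradicts $\alpha,\beta\vdash_L\gamma$. ∎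

**What RAP does not control.** One may try to prove PBP in the same way. Suppose that $f:Z\to X$ is an onto p-morphism, $z$ is the root of $Z$, and the fibre $f^{-1}(f(z))$ contains a second point. Give names $\mathbf p$ to the upsets of $X$, and let $x$ be true exactly on $Z\setminus\{z\}$. No formula in $\mathbf p$ defines $x$ at $z$, because $\mathbf p$-formulas do not separate points of one fibre. For PBP we would like to see that $x$ is also not implicitly definable. Two copies of $Z$ should be amalgamated over $X$ by some $W$ with a root $\rho$ sent to $z$ by one map, and to another point of the fibre by the other map. RAP does not provide this. For the pair $f,f$ it is satisfied by the diagonal $W=Z$, $g_1=g_2=\mathrm{id}$. If we restrict one copy to ${\uparrow}z'$ with $z'\ne z$ in the fibre, it is satisfied by $W={\uparrow}z'$ with the identity and the inclusion, and $z$ is not hit. So a class with RAP could still forbid the amalgam that PBP needs. We look for such a class.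

## The six-point frame $Y_{2,1}$

Consider $Y_{2,1}$: points $w,r,v,a_1,a_2,\infty$, where $w$ is below $r$ and $v$, each of $r,v$ is below $a_1,a_2$, and $Q=\{v,a_1,a_2,\infty\}$. Let $f:Y_{2,1}\to N_1$ be the p-morphism above. The root fibre is $\{w,r\}$.

**The forbidden amalgam.** We claim that there is no $W\in\mathcal K_t$ with root $\rho$ and p-morphisms $g_1,g_2:W\to Y_{2,1}$ such that $fg_1=fg_2$, $g_2(\rho)=w$ and $g_1(\rho)\ne w$.

Suppose there is one. Since $fg_1(\rho)=f(w)$, we have $g_1(\rho)=r$. Hence $g_1(W)={\uparrow}r$, and $g_1$ maps $Q_W$ onto $Q\cap{\uparrow}r=\{a_1,a_2,\infty\}$. Also $g_2(W)=Y_{2,1}$, so there is $u\in W$ with $g_2(u)=v$, and $s\ge u$ with $g_2(s)=a_1$. Thus $u<s<\infty$ is a chain in $Q_W$, while $\rho$ is normal. Inspect the normal-rooted frames in the table: in $N_n,E_k,F_k,G_k$ the set $Q$ has no three-element chain. So $W=Y_{n,k}$ and $u$ is its point $v$. Now comes the decisive feature: $Q_W={\uparrow}u$. Therefore $g_1(Q_W)={\uparrow}g_1(u)$, where $g_1(u)\in\{a_1,a_2,\infty\}$, so $g_1(Q_W)$ has at most two elements. But it should be $\{a_1,a_2,\infty\}$,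 a contradiction.

In short: the second map needs a point of $Q$ that sees both $a_1$ and $a_2$. In $\mathcal K_t$ such a point lies below all of $Q$. The first map then has to send it to one of $a_1,a_2,\infty$, and loses at least one of $a_1,a_2$ altogether. The frames that could help would have, besides a three-element chain $u<s<\infty$ in $Q$, a point of $Q$ not above $u$. They are not in $\mathcal K_t$.

**Why the other frames are in the class.** An admissible class that contains $Y_{2,1}$ must contain its rooted upsets $N_2$, $V_2$, $C$, $O$, and its images. These include $Y_{1,1}$ (identify $a_1,a_2$), and then the images of $Y_{1,1}$ that fix $w,r,\infty$ and send $v,a$ to $c$, or $v,a$ to $\infty$, or $v$ to $b$ and $a$ to $\infty$: these are $E_1,F_1,G_1$. Amalgams will have many points in $H$, so $n$ is left unbounded.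

It remains to do three things: check that $\mathcal K_t$ is admissible, prove RAP, and turn the forbidden amalgam into a formula.

## $\mathcal K_t$ is admissible

In $Y_{n,k},E_k,F_k,G_k$ the elements of $R$ are called *tops*. For every top $r$ we have ${\uparrow}r=\{r\}\cup S$, where $S=Q\cap{\uparrow}r$ does not depend on $r$: it is $H\cup\{\infty\}$, $\{c,\infty\}$, $\{\infty\}$, $\{\infty\}$ respectively. In $V_n$ and $N_n$ we put $S=H\cup\{\infty\}$. In all cases $S\subseteq Q$, and each element of $S$ has at most two elements in its upset: itself and $\infty$.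

**Lemma 3.** For every $t$ with $1\le t\le\infty$, $\mathcal K_t$ is admissible. The logic $L_t=L(\mathcal K_t)$ is decidable.

*Proof.* **Step 1: rooted upsets.** The proper rooted upsets are: in $Y_{n,k}$, the frames $N_n,V_n,C,O$ (of $r,v,a,\infty$); in $E_k$, the frames $N_1,C,O$; in $F_k$, the frames $N_0,O$; in $G_k$, the frames $N_0,C,O$; in $V_n$ and $N_n$, the frames $C,O$ (only $O$ for $N_0$); in $C$, the frame $O$. All are in $\mathcal K_t$.

**Step 2: images.** Let $f:Z\to X$ be an onto p-morphism, $Z\in\mathcal K_t$. If $Z=O$, then $X=O$; if $Z=C$, then $X$ is $C$ or $O$. In the other cases, since $f({\uparrow}s)={\uparrow}f(s)$, the set $f(S)$ consists of $\infty$ and $m\ge0$ further elements whose only proper successor is $\infty$. These further elements form an antichain, and $f(S)\subseteq Q_X$.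

* *$Z=V_n$.* Then $X=\{f(v)\}\cup f(S)$, all in $Q$. If $f(v)\in f(S)$, then $X={\uparrow}f(v)$ has at most two elements and is $O$ or $C$. Otherwise $f(v)$ is a new root below $f(S)$, and $X$ is $C$ if $m=0$, and $V_m$ if $m\ge1$.
* *$Z=N_n$.* Then $f(w)$ is normal, so $f(w)\notin f(S)$, and $X=N_m$.
* *$Z\in\{Y_{n,k},E_k,F_k,G_k\}$.* For each $r\in R$ we have ${\uparrow}f(r)=\{f(r)\}\cup f(S)$, in which $f(r)$ is the only normal point. If $f(w)=f(r)$ for some $r$, then $X={\uparrow}f(w)={\uparrow}f(r)=N_m$. Otherwise $f(w)\notin f(R)$. Distinct elements of $f(R)$ are incomparable, since ${\uparrow}f(r)$ has no other normal point. Let $k'=|f(R)|$, so $1\le k'\le k$.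

 If $Z$ is $E_k$ or $F_k$, then $X=\{f(w)\}\cup f(R)\cup f(S)$ with $m\le1$, and $X$ is $E_{k'}$ if $m=1$, and $F_{k'}$ if $m=0$.

 If $Z$ is $Y_{n,k}$ or $G_k$, let $e$ be $v$, respectively $b$. Then ${\uparrow}e=\{e\}\cup S$, so ${\uparrow}f(e)=\{f(e)\}\cup f(S)$. Suppose first that $f(e)\in f(S)$. Then $f(S)={\uparrow}f(e)$ has at most two elements, so $m\le1$, and $X=\{f(w)\}\cup f(R)\cup f(S)$ is $F_{k'}$ or $E_{k'}$. Suppose now that $f(e)\notin f(S)$. The point $f(e)$ is in $Q$, so it lies below no normal point. It lies above no $f(r)$, because $Q\cap{\uparrow}f(r)=f(S)$. It is below all of $f(S)$ and above no element of $f(S)$. So $X=G_{k'}$ if $m=0$, and $X=Y_{m,k'}$ if $m\ge1$.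

**Step 3: finitely many formulas, and decidability.** Let $\mathbf p$ have $n_0$ variables. Given a model on a frame in $\mathcal K_t$, identify elements of $H$ that satisfy the same variables of $\mathbf p$, and likewise elements of $R$. All elements of $H$ have the same strict predecessors and the same strict successors, and so do all elements of $R$. So the quotient map is a p-morphism onto a frame of the same family with $|H|,|R|\le2^{n_0}$ (and $|R|$ does not grow). The valuation of $\mathbf p$ is the preimage of a valuation on the quotient, so truth of $\mathbf p$-formulas is preserved. Hence a $\mathbf p$-formula is in $L_t$ iff it holds in each model of a certain finite, computable list. This gives decidability. Two $\mathbf p$-formulas with the same truth sets in the models of the list are $L_t$-equivalent, so there are finitely many classes. ∎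

## RAP for $\mathcal K_t$ with $t\in\{1,2,\infty\}$

**Proposition 2.** For $t\in\{1,2,\infty\}$ the class $\mathcal K_t$ has RAP. Hence $L_t$ has IPR, by Lemmas 2 and 3.

*Proof.* Let $f_i:Z_i\to X$ $(i=1,2)$ be onto p-morphisms in $\mathcal K_t$, and let $\xi$ be the root of $X$.

**Step 1: make the root fibres trivial.** Choose $z_i$ maximal in $f_i^{-1}(\xi)$ and replace $Z_i$ by ${\uparrow}z_i$, which still maps onto ${\uparrow}\xi=X$. An amalgam for the new maps, composed with the inclusions ${\uparrow}z_i\subseteq Z_i$, is an amalgam for the old ones. So we may assume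

$$\text{(T)}\qquad f_i^{-1}(\xi)\text{ consists of the root of }Z_i\text{ only.}$$

This is the step that makes RAP easier than PBP: it throws away exactly the points that PBP asks about. We may also replace $Z_i$ by any $Z_i'\in\mathcal K_t$ with an onto p-morphism $Z_i'\to Z_i$, and compose afterwards. The notation $w_i,v_i,R_i,S_i$ refers to the current $Z_i$.

**Step 2: bring $Z_1$ and $Z_2$ to the same type.** We aim at the following situation: $Z_1,Z_2$ are both of type $V$, both of type $N$ or both of type $Y$; $f_1(S_1)=f_2(S_2)$; $f_1(v_1)=f_2(v_2)$ if the $v_i$ exist; $f_1(w_1)=f_2(w_2)=\xi$ if the $w_i$ exist; and $f_i(R_i)=R_X$ in type $Y$.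

*Case 1: $\xi\in Q$.* By (iii) the root of $Z_i$ is in $Q$, so $Z_i\in\{O,C,V_n\}$, and $X\in\{O,C,V_l\}$.

- If $X=O$, all points map to $\xi$, so $Z_i=O$ by (T). Take $W=O$; this case is finished.
- If $X=C$, then $Z_i\ne O$. If $Z_i=C$, replace it by $V_1$ via $v\mapsto c$, $a\mapsto\infty$, $\infty\mapsto\infty$. This is an onto p-morphism, and (T) stays valid because only $v$ lies over $c$. So both $Z_i$ are of type $V$, $f_i(v_i)=c$, and by (T) $f_i(S_i)=\{\infty\}$.
- If $X=V_l$, then $|Z_i|\ge|X|\ge3$, so $Z_i$ is of type $V$, $f_i(v_i)=\xi$, and $f_i(S_i)=X\setminus\{\xi\}$ by (T) and ontoness.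

*Case 2: $X=N_l$.* The only normal point of $X$ is $\xi$, so all normal points of $Z_i$ map to $\xi$. By (T) there is exactly one. The frames with exactly one normal point are the $N_n$, so $Z_i=N_{n_i}$, $f_i(w_i)=\xi$ and $f_i(S_i)=X\setminus\{\xi\}$.

*Case 3: $X\in\{Y_{l,j},E_j,F_j,G_j\}$.* Then $X$, hence $Z_i$, has at least two normal points, so $Z_i\in\{Y_{n,k},E_k,F_k,G_k\}$. If $Z_i$ is $E_k$, $F_k$ or $G_k$, replace it by $Y_{1,k}$ via the map that fixes $w,R,\infty$ and does
$$v,a\mapsto c;\qquad v,a\mapsto\infty;\qquad v\mapsto b,\ a\mapsto\infty$$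
respectively. In $Y_{1,k}$ we have ${\uparrow}r=\{r,a,\infty\}$ and ${\uparrow}v=\{v,a,\infty\}$. The images of ${\uparrow}r$ are $\{r,c,\infty\}$, $\{r,\infty\}$, $\{r,\infty\}$, and those of ${\uparrow}v$ are $\{c,\infty\}$, $\{\infty\}$, $\{b,\infty\}$. These are the right upsets, the upset of $a$ is treated likewise, the whole frame is mapped onto, and $\{v,a,\infty\}$ is the preimage of $Q$. So these are onto p-morphisms. Only $w$ lies over $w$, so (T) stays valid. Thus $Z_i=Y_{n_i,k_i}$.

Now $f_i(w_i)=\xi$. Normal points of $Z_i$ go to normal points, the points of $R_i$ do not go to $\xi$ by (T), and the normal points of $X$ are covered by normal points; so $f_i(R_i)=R_X$. For $r\in R_i$ we have $f_i({\uparrow}r)={\uparrow}f_i(r)$, that is, $\{f_i(r)\}\cup f_i(S_i)=\{f_i(r)\}\cup S_X$; comparing the parts in $Q$ gives $f_i(S_i)=S_X$. Finally $f_1(v_1)=f_2(v_2)$: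

- If $X$ is $Y_{l,j}$ or $G_j$, then $Q_X\setminus S_X$ is a single point ($v$, respectively $b$). It is the image of a point of $Q$ which is not in $S_i$, hence of $v_i$. So $f_i(v_i)$ is this point for both $i$.
- If $X$ is $E_j$ or $F_j$, then $f_i(v_i)\in Q_X=S_X$, and ${\uparrow}f_i(v_i)=f_i({\uparrow}v_i)\supseteq f_i(S_i)=S_X$. So $f_i(v_i)=\min S_X$ for both $i$.

**Step 3: choose the points of the pullback.** Let
$$P=\{(s_1,s_2)\in S_1\times S_2:f_1(s_1)=f_2(s_2)\}.$$
As $f_1(S_1)=f_2(S_2)$, the set $P$ projects onto $S_1$ and onto $S_2$. For type $Y$ choose also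
$$R_W\subseteq\{(r_1,r_2)\in R_1\times R_2:f_1(r_1)=f_2(r_2)\}$$
projecting onto $R_1$ and $R_2$, finite, with $1\le|R_W|\le t$. This is where $t\in\{1,2,\infty\}$ is used.

- $t=1$: all sets are singletons; take the only pair.
- $t=\infty$: take all such pairs; they project onto both factors because $f_1(R_1)=f_2(R_2)=R_X$.
- $t=2$: if $|R_X|=2$, then both maps $R_i\to R_X$ are bijections, and there are exactly two pairs. If $|R_X|=1$, all pairs are allowed, and $\max(|R_1|,|R_2|)\le2$ pairs suffice to cover both factors.

**Step 4: build $W$ and check it.** Let $W$ be the frame of the common type, namely $V_{|P|-1}$, $N_{|P|-1}$ or $Y_{|P|-1,|R_W|}$, with $\infty_W=(\infty,\infty)$, $H_W=P\setminus\{\infty_W\}$, tops $R_W$, and $v_W=(v_1,v_2)$, $w_W=(w_1,w_2)$ as applicable. The order is that of the type and not the product order: $H_W$ is an antichain by decree. For types $V$ and $Y$ we have $|P|\ge|S_1|\ge2$, so $W\in\mathcal K_t$; for type $N$ the index $|P|-1\ge0$ is allowed.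

Let $g_1,g_2$ be the coordinate projections. They are monotone and respect $Q$. The upset of $(s_1,s_2)\in P$ is $\{(s_1,s_2),\infty_W\}$, and $g_i$ maps it onto $\{s_i,\infty\}={\uparrow}s_i$. The upsets of $v_W$ and of $(r_1,r_2)\in R_W$ consist of the point itself and $P$; since $P$ projects onto $S_i$, they are mapped onto $\{v_i\}\cup S_i={\uparrow}v_i$ and $\{r_i\}\cup S_i={\uparrow}r_i$. The upset of $w_W$ is $W$, and $g_i$ maps it onto $Z_i={\uparrow}w_i$. So $g_1,g_2$ are onto p-morphisms. We have $f_1g_1=f_2g_2$: on $P$ and $R_W$ by choice, at $v_W$ and $w_W$ by Step 2. The composite is onto $X$, as $g_1$ and $f_1$ are onto. ∎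

## A formula that defines $x$ implicitly but not explicitly

We now write the forbidden amalgam of $Y_{2,1}$ as a formula. Put
$$\delta(p,q_1,q_2)=(q_1\wedge q_2\leftrightarrow p)\wedge((q_1\to p)\to q_2)\wedge((q_2\to p)\to q_1)\wedge(q_1\to\bot)\wedge(q_2\to\bot),$$
$$\varepsilon(q_1,q_2)=\bot\vee(\bot\to q_1\vee q_2),\qquad \alpha(p,q_1,q_2,x)=\delta(p,q_1,q_2)\wedge(x\leftrightarrow\varepsilon(q_1,q_2)).$$

**What $\delta$ says on $Y_{2,1}$.** Let $p$ be true only at $\infty$, and let $\delta$ hold at $w$. Then $q_1,q_2$ are true only on points of $Q$, and share only $\infty$. Neither is $\{\infty\}$: if $q_1=\{\infty\}$, then $q_1\to p$ is true everywhere, so $q_2$ is true everywhere, against $q_2\to\bot$ at $w$. If $q_1$ were true at $v$, it would be true at $a_1,a_2$, and then $q_2=\{\infty\}$, which is impossible; likewise for $q_2$. So $q_1,q_2$ are $\{a_1,\infty\},\{a_2,\infty\}$ in some order. The parameters are determined up to exchange, and $q_1\vee q_2$ is determined. The formula $\bot\to q_1\vee q_2$ fails at a point iff the point sees $v$. So $\varepsilon$ separates $r$ (true) from $w$ (false),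 while $p$ does not.

**Proposition 3.** For every $t$ with $1\le t\le\infty$, the logic $L_t$ does not have PBP.

*Proof.* **Step 1: $x$ is implicitly defined.** We show $\alpha(p,q_1,q_2,x),\alpha(p,q_1',q_2',x')\vdash_{L_t}x\leftrightarrow x'$. Write $\delta',\varepsilon'$ for $\delta(p,q_1',q_2'),\varepsilon(q_1',q_2')$. Since the premises give $x\leftrightarrow\varepsilon$ and $x'\leftrightarrow\varepsilon'$, it suffices by symmetry that $\delta\wedge\delta'\to(\varepsilon\to\varepsilon')$ is in $L_t$. Suppose not. Then on some $W\in\mathcal K_t$ there is a model whose root $\rho$ satisfies $\delta,\delta',\varepsilon$ and not $\varepsilon'$.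

From $\rho\not\models\varepsilon'$ we get $\rho\notin Q$ and a point $u\in Q$ with $u\not\models q_1'\vee q_2'$. Since $\rho\models\varepsilon$ and $\rho\notin Q$, we have $\rho\models\bot\to q_1\vee q_2$, so every point of $Q$ satisfies $q_1\vee q_2$.

*$u$ is the least point of $Q$.* We have $u\models(q_2'\to p)\to q_1'$ and $u\not\models q_1'$, so $u\not\models q_2'\to p$. So there is $s\ge u$ with $s\models q_2'$, $s\not\models p$. Here $s\ne u$ because $u\not\models q_2'$, and $s\ne\infty$ because $\infty\models p$. So $u<s<\infty$ is a chain in $Q$. Among the normal-rooted frames of $\mathcal K_t$ only the $Y_{n,k}$ have such a chain, and there $u=v$. Since $Q={\uparrow}v$ in $Y_{n,k}$, all points of $Q$ are $\ge u$.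

*The contradiction.* We have $u\models q_1\vee q_2$. The formulas $\delta$ and $\varepsilon$ are symmetric in $q_1,q_2$, so let $u\models q_1$. Then $q_1$ holds on all of $Q$. Since $\rho\notin Q$ and $\rho\models q_1\to\bot$, we have $\rho\not\models q_1$. From $\rho\models(q_2\to p)\to q_1$ we get $\rho\not\models q_2\to p$, so there is $s'\ge\rho$ with $s'\models q_2$, $s'\not\models p$. By $q_2\to\bot$ we have $s'\in Q$, so $s'\models q_1$. Hence $s'\models q_1\wedge q_2$, and by the first conjunct of $\delta$, $s'\models p$, a contradiction.

**Step 2: $x$ is not explicitly defined.** We show that there is no $\eta(p)$ with $\alpha(p,q_1,q_2,x)\vdash_{L_t}x\leftrightarrow\eta(p)$. Take the model on $Y_{2,1}\in\mathcal K_t$ with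
$$p=\{\infty\},\quad q_1=\{a_1,\infty\},\quad q_2=\{a_2,\infty\},\quad x=\{r,v,a_1,a_2,\infty\}.$$
The formula $q_1\to p$ is true at a point iff the point is not $\le a_1$, so its truth set is $\{a_2,\infty\}$, that of $q_2$. Symmetrically, $q_2\to p$ has the truth set of $q_1$. Also $q_1\wedge q_2$ has truth set $\{\infty\}$, and $q_1,q_2$ are true only in $Q$. So $\delta$ holds everywhere. The formula $\bot\to q_1\vee q_2$ fails exactly at the points $\le v$, that is, at $w$ and $v$. So $\varepsilon$ has truth set $\{r,v,a_1,a_2,\infty\}$, which is that of $x$. Hence $w\models\alpha$.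

Suppose $\alpha\vdash_{L_t}x\leftrightarrow\eta(p)$. Then $x\leftrightarrow\eta$ holds at $w$ and at $r\ge w$. The p-morphism $f:Y_{2,1}\to N_1$ sends $w$ and $r$ to the same point, and $p$ is the preimage of $\{\infty\}$. So $\eta(p)$ has the same truth value at $w$ and $r$. But $x$ is false at $w$ and true at $r$, a contradiction. ∎

Propositions 2 and 3 prove Theorem 1.

**Consistency with the well-composed case.** $L_t$ is not well-composed: in $Y_{2,1}$ let $y$ be true exactly on ${\uparrow}r$. At $w$ the formula $\bot\to y$ fails because of $v$, and $y\to\bot$ fails because of $r$. So $(\bot\to y)\vee(y\to\bot)$ fails at $w$. The normal point $r$ that does not see $v\in Q$ is responsible.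

## The exact difference between IPR and PBP for admissible classes

The forbidden amalgam was not an accident. For an admissible class $\mathcal K$ consider the condition

**(S)** If $f:Z\to X$ is an onto p-morphism, $Z,X\in\mathcal K$, $z$ is the root of $Z$, and $f^{-1}(f(z))\ne\{z\}$, then there are $W\in\mathcal K$ with root $\rho$ and p-morphisms $g_1,g_2:W\to Z$ with $fg_1=fg_2$, $g_2(\rho)=z$ and $g_1(\rho)\ne z$.

**Theorem 2.** For admissible $\mathcal K$ and $L=L(\mathcal K)$:
(a) $L$ has IPR iff $\mathcal K$ has RAP;
(b) $L$ has PBP iff $\mathcal K$ has RAP and (S).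

By Theorem 1, (S) cannot be omitted in (b). The computation with $Y_{2,1}\to N_1$ shows directly that $\mathcal K_t$ violates (S).

**A preliminary: describing a frame by a formula.** Let $Z\in\mathcal K$ carry a model in a finite list $\mathbf s$ of variables that includes, for each nonempty upset $T$ of $Z$, a variable true exactly on $T$. Then $y\le y'$ iff $\mathrm{Th}_{\mathbf s}(y)\subseteq\mathrm{Th}_{\mathbf s}(y')$: left to right since truth sets are upsets, right to left by the variable for ${\uparrow}y$. So the theory map is an isomorphism $Z\cong X_Z$. Put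
$$\Delta_Z:=\varphi_\Theta\quad\text{with }\Theta=\mathrm{Th}_{\mathbf s}(\text{root of }Z).$$
Let $W$ be a rooted $\mathcal K$-model whose root $\rho$ satisfies $\Delta_Z$. Then $\mathrm{Th}_{\mathbf s}(\rho)\supseteq\Theta$. Now $X_W$ consists of all realized $\mathbf s$-theories containing $\mathrm{Th}_{\mathbf s}(\rho)$, and $X_Z$ of all those containing $\Theta$. So $X_W$ is an upset of $X_Z$. Hence $W\to X_W\subseteq X_Z\cong Z$ is a p-morphism $W\to Z$. It sends each point to a point with the same $\mathbf s$-theory, so it preserves all $\mathbf s$-formulas.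

*Proof of (a).* "If" is Lemma 2. For "only if", assume IPR and let $f_i:Z_i\to X$ be given, with roots $z_i$ and $\xi$. Note $f_i(z_i)=\xi$, since $X=f_i({\uparrow}z_i)={\uparrow}f_i(z_i)$. If $X=\{\infty\}$, take $W=\{\infty\}\in\mathcal K$.

**Step 1: translate the diagram into formulas.** Otherwise take variables $\mathbf p$ for the nonempty upsets of $X$, valued in $Z_i$ by $f_i$-preimages, $\mathbf q$ for the nonempty upsets of $Z_1$ and $\mathbf r$ for those of $Z_2$. Let $\alpha=\Delta_{Z_1}(\mathbf p,\mathbf q)$, $\beta=\Delta_{Z_2}(\mathbf p,\mathbf r)$, and $\gamma=\psi_\Theta$, where $\Theta=\mathrm{Th}_{\mathbf p}(\xi)$. Since $f_i$ is a p-morphism, $\Theta$ is also the $\mathbf p$-theory of $z_1$ and $z_2$. It is not the set of all $\mathbf p$-formulas, since the variable for $\{\infty\}$ is not in it.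

**Step 2: IPR shows $\alpha,\beta\not\vdash_L\gamma$.** If $\alpha,\beta\vdash_L\gamma$, IPR gives $\kappa(\mathbf p)$ with $\alpha\vdash_L\kappa$ and $\kappa,\beta\vdash_L\gamma$. Then $z_1\models\kappa$, so $\kappa\in\Theta$, so $z_2\models\kappa,\beta$, so $z_2\models\psi_\Theta$. This contradicts $\mathrm{Th}_{\mathbf p}(z_2)=\Theta$.

**Step 3: read off the amalgam.** So some rooted $\mathcal K$-model $W$ has root $\rho\models\alpha,\beta$ with $\rho\not\models\gamma$. As $\rho\models\Delta_{Z_1}$, we have $\mathrm{Th}_{\mathbf p}(\rho)\supseteq\Theta$, and $\rho\not\models\psi_\Theta$ gives $\mathrm{Th}_{\mathbf p}(\rho)=\Theta$. By the preliminary there are p-morphisms $g_1:W\to Z_1$, $g_2:W\to Z_2$ preserving $(\mathbf p,\mathbf q)$-formulas, respectively $(\mathbf p,\mathbf r)$-formulas. For each $s\in W$, both $f_1g_1(s)$ and $f_2g_2(s)$ are points of $X$ with $\mathbf p$-theory $\mathrm{Th}_{\mathbf p}(s)$. Distinct points of $X$ have distinct $\mathbf p$-theories, so $f_1g_1=f_2g_2$. Also $\rho\mapsto\xi$, so this map is onto ${\uparrow}\xi=X$. ∎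

*Proof of (b), "only if".* Assume PBP. By Proposition 1, $L$ has IPR, so RAP holds by (a). For (S), let $f:Z\to X$ be as there, and let $z'\in f^{-1}(f(z))\setminus\{z\}$.

**Step 1: a formula with no explicit definition.** Take $\mathbf p$ for the nonempty upsets of $X$ (valued in $Z$ by $f$-preimages), $\mathbf q$ for those of $Z$, and let $x$ be true on $Z\setminus\{z\}$. This is an upset because $z$ is the root, and it is nonempty because it contains $z'$. Let $\alpha(\mathbf p,\mathbf q,x)=\Delta_Z$. There is no $\eta(\mathbf p)$ with $\alpha\vdash_Lx\leftrightarrow\eta$: the points $z$ and $z'$ agree on $\mathbf p$-formulas, $\alpha$ holds at both, and $x$ is false at $z$ and true at $z'$.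

**Step 2: apply PBP.** So $\alpha(\mathbf p,\mathbf q,x),\alpha(\mathbf p,\mathbf q',x')\not\vdash_Lx\leftrightarrow x'$. Up to exchanging primed and unprimed variables, some rooted $\mathcal K$-model $W$ has root $\rho$ satisfying both formulas $\alpha$ and $x$, but not $x'$. The preliminary, applied to the unprimed and to the primed variables, gives $g_1,g_2:W\to Z$. Then $fg_1=fg_2$, since for each $s$ both values are the point of $X$ with $\mathbf p$-theory $\mathrm{Th}_{\mathbf p}(s)$. We have $g_1(\rho)\ne z$ because $x$ holds at $\rho$, hence at $g_1(\rho)$. We have $g_2(\rho)=z$ because $x'$ fails at $\rho$, so $x$ fails at $g_2(\rho)$, and $x$ fails only at $z$. ∎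

*Proof of (b), "if".* Assume RAP and (S), and let $\alpha(\mathbf p,\mathbf q,x),\alpha(\mathbf p,\mathbf q',x')\vdash_Lx\leftrightarrow x'$. Write $\alpha'$ for $\alpha(\mathbf p,\mathbf q',x')$.

**Step 1: the candidate.** Let $\eta$ be the conjunction of the representatives $\chi(\mathbf p)$ with $\alpha,x\vdash_L\chi$. Then $\alpha,x\vdash_L\eta$. Suppose for a contradiction that $\alpha,\eta\not\vdash_Lx$. There is a rooted $\mathcal K$-model $M_2$ with root $w_2\models\alpha,\eta$ and $w_2\not\models x$. Let $\Theta=\mathrm{Th}_{\mathbf p}(w_2)$.

**Step 2: a partner model.** There is a rooted $\mathcal K$-model $M_1$ with root $w_1\models\alpha,x$ and $\mathrm{Th}_{\mathbf p}(w_1)=\Theta$. If $\Theta$ is everything, take the one-point model $\{\infty\}$. Otherwise $\alpha,x,\varphi_\Theta\not\vdash_L\psi_\Theta$: else $\alpha,x\vdash_L\varphi_\Theta\to\psi_\Theta$, so $\eta\vdash_L\varphi_\Theta\to\psi_\Theta$, so $w_2\models\psi_\Theta$, a contradiction.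

**Step 3: push $w_2$ up as far as possible.** Replace $w_2$ by a point that is maximal among the points of $M_2$ with $\mathbf p$-theory $\Theta$ at which $x$ fails, and $M_2$ by the upset it generates. Then $\alpha$ still holds at $w_2$. Let $X$ be the common $\mathbf p$-theory frame of $M_1,M_2$ and $f_i:M_i\to X$ the theory maps. By maximality, every element of $f_2^{-1}(\Theta)\setminus\{w_2\}$ satisfies $x$.

**Step 4: RAP shows that the root fibre is not trivial.** Take $W,g_1,g_2$ from RAP and $\rho\in W$ with $f_1g_1(\rho)=\Theta$. Pull back $\mathbf q,x$ along $g_1$, $\mathbf q',x'$ along $g_2$, and $\mathbf p$ along both (they agree, as in Lemma 2). Then $\rho\models\alpha,x$, as $g_1(\rho)\ge w_1$, and $\rho\models\alpha'$, as $g_2(\rho)\ge w_2$. By hypothesis $\rho\models x'$, that is, $g_2(\rho)\models x$. So $g_2(\rho)\ne w_2$, while $f_2g_2(\rho)=\Theta=f_2(w_2)$. Thus $f_2:M_2\to X$ satisfies the assumption of (S).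

**Step 5: (S) gives the contradiction.** Take $W^*,g_1^*,g_2^*$ from (S), with root $\rho^*$. Pull back $\mathbf q,x$ along $g_1^*$, $\mathbf q',x'$ along $g_2^*$, and $\mathbf p$ along both (they agree since $f_2g_1^*=f_2g_2^*$). At $\rho^*$ both $\alpha$ and $\alpha'$ hold, because $g_1^*(\rho^*),g_2^*(\rho^*)\ge w_2$. Here $x$ is true, because $g_1^*(\rho^*)\ne w_2$ and $f_2g_1^*(\rho^*)=f_2g_2^*(\rho^*)=f_2(w_2)=\Theta$, so $g_1^*(\rho^*)\in f_2^{-1}(\Theta)\setminus\{w_2\}$. But $x'$ is false, because $g_2^*(\rho^*)=w_2$. This contradicts $\alpha,\alpha'\vdash_Lx\leftrightarrow x'$.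

Hence $\alpha,\eta\vdash_Lx$. Together with $\alpha,x\vdash_L\eta$ this gives $\alpha\vdash_Lx\leftrightarrow\eta$. ∎

## Which $L_t$ have IPR

**Theorem 3.** The logics $L_t$ $(1\le t\le\infty)$ are pairwise distinct, locally tabular and decidable, and none of them has PBP. $L_t$ has IPR iff $t\in\{1,2,\infty\}$. In particular there are at least three J-logics with IPR and without PBP.

*Proof.* Local tabularity and decidability are in Lemma 3, the failure of PBP is Proposition 3, and IPR for $t\in\{1,2,\infty\}$ is Proposition 2. Two things remain.

**Step 1: the logics are distinct.** For finite $t$ let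
$$\sigma_t=\bigvee_{i=0}^{t}\Bigl(x_i\to\bot\vee\bigvee_{j\ne i}x_j\Bigr).$$
On $F_{t+1}$ with tops $r_0,\dots,r_t$ let $x_i=\{r_i,\infty\}$. The $i$-th disjunct fails at the root because of $r_i$. So $\sigma_t$ is refuted, and $\sigma_t\notin L_s$ for all $s>t$.

On the other hand $\sigma_t\in L_t$. Otherwise it fails at the root of a model on some frame of $\mathcal K_t$. Then there are normal points $s_0,\dots,s_t$ with $s_i\models x_i$ and $s_i\not\models x_j$ for $j\ne i$. They are pairwise distinct and pairwise incomparable: if $s_i\le s_j$ with $i\ne j$, then $s_j\models x_i$, which is false. But the normal points of a frame in $\mathcal K_t$ are the root and at most $t$ tops above it, or fewer. So there is no antichain of $t+1\ge2$ normal points.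

Thus $L_t\ne L_s$ whenever $t<s$.

**Step 2: IPR fails for $3\le t<\infty$.** By Theorem 2(a) it suffices to refute RAP. Let $X=F_2$ with tops $r_1,r_2$, and $Z_1=Z_2=F_t$. Let $f_1$ map $t-1$ tops to $r_1$ and one top to $r_2$; let $f_2$ map one top to $r_1$ and $t-1$ tops to $r_2$. Both fix $w$ and $\infty$. They are p-morphisms onto $X$.

Suppose $W\in\mathcal K_t$, $g_1,g_2$ are as in RAP. Let $\rho\in W$ map to the root of $X$, and replace $W$ by ${\uparrow}\rho\in\mathcal K_t$. Only the root of $Z_i$ lies over the root of $X$, so $g_1(\rho),g_2(\rho)$ are the roots, and $g_1,g_2$ are onto. In particular $W$ has more than one normal point, so its normal points are $\rho$ and its tops. Tops of $Z_i$ are normal and are not $g_i(\rho)$, so every top of $Z_1$ and of $Z_2$ is the image of a top of $W$.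

For each of the $t-1$ tops of $Z_1$ over $r_1$ choose a top of $W$ that $g_1$ maps to it; these are $t-1$ different tops, all mapped to $r_1$ by $f_1g_1$. For each of the $t-1$ tops of $Z_2$ over $r_2$ choose a top of $W$ that $g_2$ maps to it; these are $t-1$ different tops, all mapped to $r_2$ by $f_2g_2=f_1g_1$. The two families are disjoint. So $W$ has at least $2t-2$ tops, and $2t-2>t$ because $t\ge3$. This is impossible in $\mathcal K_t$. ∎
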